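\title{The marking game on 1-subdivisions and a conjecture of Dvo\v{r}\'ak}

\begin{abstract}
In the marking game two players alternately mark the vertices of a graph, and the first player, Alice, tries to keep small the number of marked neighbors that a vertex has at the moment it is marked. Dvo\v{r}\'ak conjectured that if the resulting parameter, the game coloring number, is bounded on a hereditary class, then the graphs whose $1$-subdivisions lie in the class have bounded minimum degree. We disprove this: for every $m$ there is a graph of minimum degree at least $m/2$ such that every subgraph of its $1$-subdivision has game coloring number at most $8$. The graph is random, with levels whose sizes decrease doubly exponentially, and Alice wins by orienting its edges during the game, only where her opponent has played. We also show that the conclusion of the conjecture holds for graphs whose maximum and average degrees are comparable. With the theorem of Janzer and Sudakov on regular subgraphs this determines the true order of the minimum degree, which is $\log\log N$ for graphs on $N$ vertices.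
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite and simple, and all logarithms are to base $2$. We write $e(F)$ for the number of edges of a graph $F$, $F[S]$ for the subgraph induced by a vertex set $S$, and $N_F(v)$ for the set of neighbors of $v$ in $F$.

In the \emph{marking game} on a graph $H$, Alice and Bob alternately mark unmarked vertices of $H$, Alice first, until all vertices are marked. For an integer $k$, Alice \emph{wins for $k$} if every vertex has at most $k-1$ marked neighbors at the moment it is marked. The \emph{A-game coloring number} $\operatorname{col}_g^A(H)$ is the least $k$ for which Alice has a winning strategy; the superscript records that Alice moves first. It is convenient to call the number of marked neighbors of a vertex its \emph{load}. Loads never decrease and every vertex is eventually marked, so Alice wins for $k$ if and only if no unmarked vertex ever has load $k$ or more. We use the winning condition in this form.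

If Alice made all the moves herself, the least $k$ would be the \emph{coloring number} $\operatorname{col}(H)$: the least $k$ for which the vertices can be ordered so that each is preceded by at most $k-1$ of its neighbors. A play that Alice wins is such an ordering, so $\operatorname{col}(H)\le\operatorname{col}_g^A(H)$. The game coloring number measures how good an ordering can be when an adversary chooses every second vertex.

The \emph{$1$-subdivision} $\mathrm{sd}_1(G)$ of a graph $G$ is obtained by replacing each edge $uv$ by a path $u\,w_{uv}\,v$ through a new vertex $w_{uv}$. We call the vertices of $G$ \emph{branch vertices} and the vertices $w_{uv}$ \emph{subdivision vertices}. The coloring number does not see $G$ through the subdivision: listing the branch vertices first gives $\operatorname{col}(\mathrm{sd}_1(G))\le3$ for every $G$. In the game Bob can spoil this ordering. When he marks $w_{uv}$ he raises the load of both $u$ and $v$, and Alice can mark only one of them in reply. So one expects the game coloring number of $\mathrm{sd}_1(G)$ to grow with the density of $G$. Call a class of graphs \emph{hereditary} if it contains every subgraph of each of its members. The following conjecture of Dvo\v{r}\'ak is posed in \cite{product}.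

\begin{quote}
\textbf{Conjecture.} \emph{Let $\mathcal G$ be a hereditary class of graphs such that $\operatorname{col}_g^A(H)$ is bounded by a constant for $H\in\mathcal G$. Then there is a constant $c$, depending on $\mathcal G$, such that every graph $G$ with at least one vertex and with $\mathrm{sd}_1(G)\in\mathcal G$ has a vertex of degree at most $c$.}
\end{quote}

Section~\ref{sec:easy} gives two pieces of evidence: the converse implication is true, and Bob beats every constant on the subdivisions of complete graphs. Nevertheless the conjecture is false.

\begin{theorem}\label{thm:main}
For every $m\ge1$ there is a graph $G'_m$ of minimum degree at least $m/2$ such that every subgraph $H$ of $\mathrm{sd}_1(G'_m)$ satisfies $\operatorname{col}_g^A(H)\le8$. Hence the class $\mathcal G$ of all subgraphs of the graphs $\mathrm{sd}_1(G'_m)$, $m\ge1$, is hereditary and $\operatorname{col}_g^A\le8$ on $\mathcal G$, while for every integer $c\ge0$ the graph $\mathrm{sd}_1(G'_{2c+1})$ lies in $\mathcal G$ and $G'_{2c+1}$ has no vertex of degree at most $c$.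
\end{theorem}

We do not claim that $8$ is the smallest constant for which the conjecture fails. The graphs in Theorem~\ref{thm:main} are taken from a construction with very uneven degrees, and this cannot be avoided.

\begin{theorem}\label{thm:regular}
For all $k,L\ge1$ there is a number $\Phi(k,L)$ with the following property. If $\Delta\ge\Phi(k,L)$ and $G$ is a graph with $n\ge1$ vertices, maximum degree at most $\Delta$ and at least $\Delta n/L$ edges, then $\operatorname{col}_g^A(\mathrm{sd}_1(G))>k$. In particular, if $\operatorname{col}_g^A\le k$ on a hereditary class $\mathcal G$ and $\mathrm{sd}_1(G)\in\mathcal G$, then $G$ has no $r$-regular subgraph with $r\ge\Phi(k,2)$.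
\end{theorem}

Thus the conjecture holds for graphs with a bounded ratio of maximum to average degree: if the maximum degree $\Delta$ of $G$ is at most $\varrho$ times the average degree, then $G$ has at least $\Delta n/(2\varrho)$ edges, and $\operatorname{col}_g^A(\mathrm{sd}_1(G))\le k$ forces $\Delta<\Phi(k,2\varrho)$. In general the constant $c$ has to be replaced by a slowly growing function. Let $g_k(N)$ be the maximum of $e(G)$ over all graphs $G$ with at most $N$ vertices such that every subgraph $H$ of $\mathrm{sd}_1(G)$ satisfies $\operatorname{col}_g^A(H)\le k$. A subscript $k$ in $O_k$ and $\Theta_k$ means that the implied constants depend only on $k$.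

\begin{theorem}\label{thm:order}
For every fixed $k\ge8$ we have $g_k(N)=\Theta_k(N\log\log N)$. Consequently, if $\operatorname{col}_g^A\le k$ on a hereditary class $\mathcal G$ and $\mathrm{sd}_1(G)\in\mathcal G$ with $|V(G)|=N$ large, then $G$ has a vertex of degree $O_k(\log\log N)$. For $k\ge8$ this is best possible up to the constant: for every $N\ge4096$ there is a graph $G$ with at most $N$ vertices and minimum degree at least $\frac1{28}\log\log N$ such that every subgraph $H$ of $\mathrm{sd}_1(G)$ satisfies $\operatorname{col}_g^A(H)\le8$.
\end{theorem}

The upper bound in Theorem~\ref{thm:order} relies on the theorem of Janzer and Sudakov \cite{JS} on regular subgraphs; everything else is proved here from textbook facts. Section~\ref{sec:graph} constructs the graph behind Theorem~\ref{thm:main}, and Section~\ref{sec:alice} gives Alice's strategy on it; these two sections contain the whole disproof. Theorems~\ref{thm:regular} and~\ref{thm:order} are proved in Sections~\ref{sec:bob} and~\ref{sec:order}.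

\section{Two easy games}\label{sec:easy}

\subsection{Alice with a fixed orientation}

A move of Bob at $w_{uv}$ threatens $u$ and $v$, and Alice has to decide which of them to protect. An orientation of $G$ makes all these decisions in advance.

\begin{proposition}\label{prop:static}
Let $d\ge1$, and let $G$ have an orientation in which every vertex has outdegree at most $d$. Then every subgraph $H$ of $\mathrm{sd}_1(G)$ satisfies $\operatorname{col}_g^A(H)\le d+2$.
\end{proposition}

\begin{proof}
If Bob has just marked $w_{uv}$, where $uv$ is oriented from $u$ to $v$, and $v$ is an unmarked vertex of $H$, then Alice marks $v$. Otherwise she marks any unmarked branch vertex, and she marks a subdivision vertex only when all branch vertices are marked. Let $x$ be an unmarked branch vertex. Its marked neighbors are subdivision vertices marked by Bob. At most $d$ of them belong to edges leaving $x$, and at most one belongs to an edge entering $x$, because Alice marks $x$ right after the first such move. So $x$ has load at most $d+1$. Subdivision vertices have load at most $2\le d+1$.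
\end{proof}

A graph is \emph{$c$-degenerate} if each of its subgraphs with at least one vertex has a vertex of degree at most $c$. If $G'\subseteq G$ then $\mathrm{sd}_1(G')\subseteq\mathrm{sd}_1(G)$, so in a hereditary class the conclusion of the conjecture passes to all subgraphs of $G$ and says that $G$ is $c$-degenerate. A $c$-degenerate graph has an orientation with outdegrees at most $c$: remove vertices of degree at most $c$ one at a time and orient each edge away from the end that is removed first. By Proposition~\ref{prop:static}, bounded degeneracy of $G$ gives a bounded game coloring number on all subgraphs of $\mathrm{sd}_1(G)$. The conjecture is the converse of this implication.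

\subsection{Bob with a matching}\label{sec:matching}

Let Bob play on $\mathrm{sd}_1(G)$ and mark subdivision vertices only. He keeps a set of \emph{deleted} branch vertices, which he no longer uses. When Alice marks a branch vertex, it is deleted. When she marks a subdivision vertex $w_{uv}$, Bob declares one of $u,v$ deleted. This convention has three consequences.
\begin{itemize}
\item[(D1)] Each move of Alice deletes at most one vertex.
\item[(D2)] Branch vertices that are not deleted are unmarked.
\item[(D3)] If neither $u$ nor $v$ is deleted, then $w_{uv}$ is unmarked unless Bob has marked it.
\end{itemize}
Bob's basic tool is to play along a matching: each move loads two vertices and Alice's reply removes one.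

\begin{lemma}[matching round]\label{lem:round}
Suppose that Bob is to move and that $M$ is a matching of $G$ whose vertices are not deleted and whose subdivision vertices are unmarked. Then Bob, marking only subdivision vertices of edges of $M$, can reach a position in which he is again to move, the set $W$ of newly deleted vertices has $|W|\le|M|$, and there is a set $Y\subseteq V(M)$ of at least $|M|$ non-deleted vertices whose load has increased.
\end{lemma}

\begin{proof}
Bob goes through the edges of $M$ one by one. If neither end of the current edge is deleted, its subdivision vertex is unmarked by (D3), and he marks it; we say that the edge is \emph{played}. Both its ends are unmarked, so Alice has a reply. If some end is deleted, he skips the edge without using a move. Say $p$ edges are played and $s$ are skipped, so that $p+s=|M|$. Alice makes $p$ replies, so $|W|\le p\le|M|$ by (D1). Each skipped edge has an end in $W$; since $M$ is a matching, these $s$ ends are distinct and are not ends of played edges. So at most $p-s$ vertices of $W$ are ends of played edges. Let $Y$ be the set of ends of played edges that are not in $W$. Then $|Y|\ge2p-(p-s)=|M|$.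
\end{proof}

\begin{example}\label{ex:clique}
If $n\ge4^k+1$, then $\operatorname{col}_g^A(\mathrm{sd}_1(K_n))>k$. We show that for $t=0,1,\dots,k$ Bob can reach a position in which he is to move and there is a set $S_t$ of $4^{k-t}$ non-deleted vertices of load at least $t$ such that $w_{uv}$ is unmarked for all $u,v\in S_t$. After Alice's first move at least $4^k$ vertices are not deleted, and they provide $S_0$ by (D3). Given $S_t$ with $t<k$, split it into halves $P$ and $Q$ and let $M$ be a perfect matching between them, so $|M|=4^{k-t}/2$. After the matching round one of the halves contains at least $|M|/2=4^{k-t-1}$ vertices of $Y$; take $S_{t+1}$ among them. No edge inside a half belongs to $M$, so (D3) shows that the subdivision vertices inside $S_{t+1}$ are unmarked. The vertex of $S_k$ is unmarked and has load at least $k$.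
\end{example}

Bob's success here depends on the survivors of a round spanning enough edges for the next round. Theorem~\ref{thm:regular} says that he can arrange this in any almost regular graph of large degree. A counterexample to the conjecture must therefore be dense as a whole and yet contain no such subgraph.

\section{The layered graph}\label{sec:graph}

Alice's strategy in Section~\ref{sec:alice} rests on two observations. First, Bob touches at most two branch vertices per move, so in a short game Alice needs an orientation of small outdegree only on a small vertex set, and such an orientation exists if small sets span few edges. Second, a marked branch vertex $b$ is harmless: a move at $w_{ab}$ then threatens $a$ alone and poses no dilemma. So we want a graph in which a small set of vertices can be marked quickly, during which time Bob sees only a sparse graph, after which a larger set can be marked, during which time Bob sees a sparse part of what is left, and so on. One set alone cannot do this. If every vertex of a large set $V_0$ had $m$ neighbors in a set $B$, then $B$ and $|B|$ vertices of $V_0$ would span $m|B|$ edges, on a vertex set of about the size that Bob can touch while Alice marks $B$. We therefore spread the $m$ neighbors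 over $m$ sets of very different sizes.

Fix integers $m\ge1$ and $t\ge1$, and put
\[
\lambda=2048m^3,\qquad D_i=\lambda^{2^i-1},\qquad n=tD_m,\qquad N_i=n/D_i\qquad(0\le i\le m).
\]
Then $D_0=1$ and $D_i=\lambda D_{i-1}^2$. Each $D_i$ is a power of $\lambda$ dividing $D_m$, so $N_i$ is a positive integer, and $N_0=n$. Since $N_{i+1}=N_i/(\lambda D_i)$, we have
\begin{equation}\label{eq:sizes}
N_{i+1}\le\frac{N_i}{\lambda}\le\frac{N_i}{6}\qquad\text{and}\qquad\sum_{j=i}^mN_j<2N_i .
\end{equation}
Let $V_0,V_1,\dots,V_m$ be disjoint sets with $|V_i|=N_i$. We call $V_0$ the \emph{base} and $V_1,\dots,V_m$ the \emph{levels}. For each $a\in V_0$ and each $j\in\{1,\dots,m\}$ choose $\varphi_j(a)\in V_j$ uniformly at random, all choices independent, and let $G$ be the bipartite graph with edges $a\varphi_j(a)$. Every base vertex has exactly one neighbor in each level, and the vertices of $V_j$ have average degree $D_j$. The graph $G$ has $mn$ edges and, by \eqref{eq:sizes} with $i=0$, at most $2n$ vertices. For $1\le i\le m+1$ let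
\[
V_{<i}=V_0\cup V_1\cup\dots\cup V_{i-1},\qquad G_{<i}=G[V_{<i}];
\]
see Figure~\ref{fig:levels}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw (0,0) rectangle (11,0.5);
\draw (0,2) rectangle (5,2.5);
\draw (5.6,2) rectangle (8.1,2.5);
\draw[very thick] (8.8,2) rectangle (10,2.5);
\draw[fill=gray!40] (10.6,2) rectangle (11.1,2.5);
\node at (0.5,0.25) {$V_0$};
\node at (2.5,2.8) {$V_1$};
\node at (6.85,2.8) {$V_2$};
\node at (9.4,2.8) {$V_3$};
\node at (10.85,2.8) {$V_4$};
\node at (9.4,3.3) {\small top};
\node at (10.85,3.3) {\small dead};
\draw[dashed] (-0.25,-0.25) -- (11.35,-0.25) -- (11.35,0.75) -- (8.45,0.75) -- (8.45,3.15) -- (-0.25,3.15) -- cycle;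
\node at (0.6,1.25) {$G_{<3}$};
\foreach \x in {3.6,6.6,9.3,10.85} {\draw (6.2,0.25) -- (\x,2.25); \fill (\x,2.25) circle (2pt);}
\fill (6.2,0.25) circle (2pt);
\node at (5.75,0.2) {$a$};
\end{tikzpicture}
\caption{The layered graph with $m=4$ levels (not to scale: the ratios $|V_0|/|V_i|$ grow doubly exponentially in $i$). Each base vertex $a\in V_0$ has one random neighbor in each level. The picture shows phase $3$ of the game: all of $V_4$ is dead, Alice spends her free moves in the top level $V_3$, and the dashed graph $G_{<3}$ is sparse on all vertex sets of size at most $50|V_3|$.}
\label{fig:levels}
\end{figure}

The recursion $D_i=\lambda D_{i-1}^2$ comes from a union bound. A set of $z$ vertices can be chosen in roughly $(n/z)^z$ ways, and an edge into a level below $V_i$ lands in the set with probability at most $zD_{i-1}/n$. So $2z$ edges inside some $z$-set have expected count roughly $(D_{i-1}^2z/n)^z$, which is small when $z$ is much smaller than $n/D_{i-1}^2$. Alice will need this for $z$ up to a constant multiple of $N_i=n/D_i$. The same computation with $z$ edges in place of $2z$ gives roughly $D_{i-1}^z$, which is not small; this is why the density bound in the next lemma is $2$.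

\begin{lemma}\label{lem:sparse}
With positive probability the following holds: for every $i$ with $1\le i\le m$ and every $S\subseteq V_{<i}$ with $|S|\le50N_i$ we have $e(G[S])\le2|S|$.
\end{lemma}

\begin{proof}
The graph $G_{<1}$ has no edges and $S=\emptyset$ is trivial, so fix $i\ge2$ and an integer $z$ with $1\le z\le50N_i$. We use the estimate $\binom xy\le(ex/y)^y$. There are at most $\binom{2n}z\le(2en/z)^z$ sets $S\subseteq V_{<i}$ of size $z$. For a fixed $S$, the number $e(G[S])$ is the sum of the indicators of the events $\varphi_j(a)\in S$ over $a\in S\cap V_0$ and $1\le j<i$. These are at most $mz$ independent events, each of probability at most $z/N_j\le z/N_{i-1}=zD_{i-1}/n$. If $e(G[S])\ge2z$, then some $2z$ of them occur, so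
\[
P\bigl(e(G[S])\ge2z\bigr)\le\binom{mz}{2z}\Bigl(\frac{zD_{i-1}}n\Bigr)^{2z}\le\Bigl(\frac{em}2\Bigr)^{2z}\Bigl(\frac{zD_{i-1}}n\Bigr)^{2z}.
\]
Since $z\le50N_i=50n/(\lambda D_{i-1}^2)$, the probability that some set of size $z$ fails is at most
\[
\Bigl[\frac{2en}z\cdot\frac{e^2m^2}4\cdot\frac{z^2D_{i-1}^2}{n^2}\Bigr]^z
=\Bigl[\frac{e^3m^2}2\cdot D_{i-1}^2\,\frac zn\Bigr]^z
\le\Bigl[\frac{25e^3m^2}{\lambda}\Bigr]^z\le\Bigl(\frac1{4m}\Bigr)^z,
\]
where the last step uses $25e^3<512$ and $\lambda=4\cdot512\,m^3$. The sum over $z\ge1$ is at most $\frac1{4m-1}\le\frac1{3m}$, and the sum over $i$ is at most $\frac13$.
\end{proof}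

From now on $G$ is a fixed graph with the property of Lemma~\ref{lem:sparse}. Section~\ref{sec:alice} proves the following.

\begin{proposition}\label{prop:eight}
Every subgraph $H$ of $\mathrm{sd}_1(G)$ satisfies $\operatorname{col}_g^A(H)\le8$.
\end{proposition}

To pass from many edges to large minimum degree we use a standard fact.

\begin{lemma}\label{lem:core}
Let $\delta>0$ be real, and let $F$ be a graph with at least one vertex and $e(F)\ge\delta|V(F)|$. Then $F$ has a subgraph with at least one edge and minimum degree at least $\delta$.
\end{lemma}

\begin{proof}
Remove vertices of degree less than $\delta$ one at a time, as long as possible. Each removal preserves the inequality $e\ge\delta|V|$, which a one-vertex graph violates. So the process stops at a graph with at least two vertices and minimum degree at least $\delta>0$.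
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}, given Proposition~\ref{prop:eight}]
Since $e(G)=mn\ge\frac m2|V(G)|$, Lemma~\ref{lem:core} gives a subgraph $G'_m$ of $G$ of minimum degree at least $m/2$. Every subgraph of $\mathrm{sd}_1(G'_m)$ is a subgraph of $\mathrm{sd}_1(G)$ and has game coloring number at most $8$ by Proposition~\ref{prop:eight}. A subgraph of a subgraph of $\mathrm{sd}_1(G'_m)$ is a subgraph of $\mathrm{sd}_1(G'_m)$, so $\mathcal G$ is hereditary. Finally, $G'_{2c+1}$ has minimum degree at least $c+\frac12>c$.
\end{proof}

\section{Alice's strategy on the layered graph}\label{sec:alice}

\subsection{Orienting while playing}\label{sec:online}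

Every orientation of $G$ has a vertex of outdegree at least $e(G)/|V(G)|\ge m/2$, so Proposition~\ref{prop:static} gives no constant bound. Alice will orient edges only among the vertices near Bob's moves. For a sparse vertex set given all at once, an orientation comes from the following fact.

\begin{lemma}[Hakimi]\label{lem:hakimi}
Let $d\ge1$ be an integer. If $e(F[S])\le d|S|$ for every vertex set $S$ of a graph $F$, then $F$ has an orientation with all outdegrees at most $d$.
\end{lemma}

\begin{proof}
Hall's theorem says that a bipartite graph with parts $X$ and $X'$ has a matching covering $X$ if every $R\subseteq X$ has at least $|R|$ neighbors. Let $X=E(F)$, let $X'$ consist of $d$ copies of each vertex of $F$, and join each edge to the copies of its two ends. A set $R$ of edges covering the vertex set $S$ has $d|S|\ge e(F[S])\ge|R|$ neighbors. Orient each edge away from the end to whose copy it is matched.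
\end{proof}

The difficulty is that the set grows during the game and an orientation, once used, cannot be revised. If new edges point from old vertices to new ones, an old vertex collects out-edges without bound. If they point from new vertices to old ones, a vertex that arrives late may have many old neighbors. Alice takes the second option and prevents late arrivals: she admits a vertex as soon as it has three neighbors in the set.

Let $F$ be a graph and let $C$ be a finite set, which may contain elements outside $V(F)$. We call $C$ \emph{$F$-closed} if every vertex of $V(F)\setminus C$ has at most two $F$-neighbors in $C$. An \emph{$F$-update of $C$ with seeds $T\subseteq V(F)$} consists of three steps.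
\begin{itemize}
\item[(U1)] Add the vertices of $T\setminus C$ to $C$, one at a time.
\item[(U2)] As long as some vertex of $V(F)\setminus C$ has at least three $F$-neighbors in the current set $C$, add one such vertex.
\item[(U3)] Let $C_{\mathrm{old}}$ be the set before the update and let $Z$ be the set of added vertices. Orient every edge of $F$ between $Z$ and $C_{\mathrm{old}}$ from $Z$ to $C_{\mathrm{old}}$. Orient $F[Z]$ with all outdegrees at most $2$ if this is possible, and arbitrarily if not.
\end{itemize}
After the update $C$ is $F$-closed, and no vertex of $C_{\mathrm{old}}$ has received an out-edge. Call the update \emph{good} if $C_{\mathrm{old}}$ is $F$-closed and $F[Z]$ has an orientation with outdegrees at most $2$. In a good update each vertex of $Z$ receives at most two out-edges into $C_{\mathrm{old}}$ and at most two inside $Z$, so at most four in total.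

Step (U2) could in principle swallow the whole graph. It does not, because each vertex that it adds brings three new edges, while a small set has room for only two edges per vertex. We state this for a general density $d$.

\begin{lemma}\label{lem:closure}
Let $d\ge1$ be an integer, and let $F$ be a graph with $e(F[S])\le d|S|$ for all $S\subseteq V(F)$ with $|S|\le s$. Start from a finite set $C_0$ and add vertices of $F$ one at a time. Suppose that all added vertices but at most $\tau$ have, at the time they are added, at least $d+1$ $F$-neighbors in the current set. Put $\beta=(d+1)(|C_0|+\tau)$. If $\beta+1\le s$, then the set never has more than $\beta$ elements.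
\end{lemma}

\begin{proof}
We use induction on the number of additions. Suppose that the set has at most $\beta$ elements before some addition, and let $C$ be the set after it, so $|C|\le\beta+1\le s$. Let $u$ be the number of vertices added so far that had at least $d+1$ $F$-neighbors in the set when they were added, and let $S=C\cap V(F)$. Counting each edge of $F[S]$ at the end that was added later, we get
\[
(d+1)u\le e(F[S])\le d|S|\le d(|C_0|+\tau+u).
\]
Hence $u\le d(|C_0|+\tau)$ and $|C|\le|C_0|+\tau+u\le\beta$.
\end{proof}

The simplest case of the method is a game that we stop early.

\begin{example}[a short game]\label{ex:short}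
Let $r\ge1$, and let $F$ be a graph in which every set $S$ of at most $6r+1$ vertices spans at most $2|S|$ edges. Then on $\mathrm{sd}_1(F)$ Alice can keep the load of every unmarked vertex at most $5$ up to and including Bob's $r$-th move, however dense $F$ is. She starts with $C=\emptyset$. When Bob marks $w_{uv}$, she performs an $F$-update with seeds $u,v$. The edge $uv$ is now oriented, since it was oriented in the update in which its later end entered $C$, and she marks its head if the head is unmarked. Her other moves are as in Proposition~\ref{prop:static}. There are at most $2r$ seeds, so Lemma~\ref{lem:closure} with $d=2$, $C_0=\emptyset$, $\tau=2r$ gives $|C|\le6r$. By Lemma~\ref{lem:hakimi} all updates are good, so every vertex has at most four out-edges, and an unmarked branch vertex has load at most $4+1$. The hypothesis holds for $F=G_{<m}$ when $6r+1\le50N_m$, although this graph has average degree at least $m-1$.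
\end{example}

To win a full game, Alice has to cut it into short games. In Example~\ref{ex:short} she may have to answer every move of Bob and has no time for a plan of her own. She gains time by answering only the \emph{second} threat to a vertex. This costs $1$ in the load, and it makes at least half of her moves free. She spends the free moves on the smallest level that still contains an unmarked vertex. While this level is $V_i$, the game has lasted only $O(N_i)$ moves, which is the scale on which $G_{<i}$ is sparse.

\subsection{The strategy}\label{sec:strategy}

Let $H$ be a subgraph of $\mathrm{sd}_1(G)$. Its branch vertices are the vertices of $V(H)\cap V(G)$. Each subdivision vertex of $H$ has the form $w_{ab}$ with $a\in V_0$, $b\in V_j$, $j\ge1$, $ab\in E(G)$, and its neighbors in $H$ form a subset of $\{a,b\}$. A vertex of $G$ is \emph{alive} if it belongs to $H$ and is unmarked, and \emph{dead} otherwise. So the vertices of $G$ missing from $H$ are dead from the start. Loads refer to $H$, while the bookkeeping below takes place in $G$ and treats alive and dead vertices alike.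

\medskip\noindent\textbf{Phases.} The game is in \emph{phase $i\ge1$} if $i$ is the largest index such that the level $V_i$ contains an alive vertex; $V_i$ is then the \emph{top level}. It is in \emph{phase $0$} if all levels are dead. The phase never increases, and marking a subdivision vertex does not change it.

\medskip\noindent\textbf{Updates.} Alice keeps a set $C\subseteq V(G)$, initially empty. When Bob marks $w_{ab}$ in a phase $i\ge1$, she performs a $G_{<i}$-update of $C$ with seeds $\{a,b\}\cap V_{<i}$. The base vertex $a$ is always a seed. For $0\le i\le m$ let $C_{>i}$ be the set $C$ after all updates made in phases greater than $i$; it is determined once the game is in a phase at most $i$, and $C_{>m}=\emptyset$. Two facts will be used repeatedly.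
\begin{itemize}
\item[(C1)] \emph{If $1\le i\le m+1$ and all updates so far were made in phases at least $i$, then $C$ is $G_{<i}$-closed.} The empty set is closed. Otherwise the last update was made in a phase $i'\ge i$ and left $C$ $G_{<i'}$-closed; a vertex of $V_{<i}\setminus C$ lies in $V_{<i'}\setminus C$, and its $G_{<i}$-neighbors are $G_{<i'}$-neighbors. In particular, $C_{>i}$ is $G_{<i+1}$-closed for $0\le i\le m$.
\item[(C2)] \emph{Let $ab\in E(G)$ with $b\in V_j$. If $a,b\in C$ and both entered $C$ in phases greater than $j$, then $ab$ is oriented.} The update in which the later end entered (or both entered) was made in a phase $i'>j$, so $ab$ is an edge of $G_{<i'}$ between $Z$ and $C_{\mathrm{old}}$ or inside $Z$.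
\end{itemize}
An edge can be oriented only in the update in which its later end enters $C$, so no edge is oriented twice.

\medskip\noindent\textbf{Charges.} A charge records which end Alice holds responsible for a move of Bob. Suppose that Bob marks $w=w_{ab}$ with $b\in V_j$, and that the update, if any, has been performed. If $w$ has no alive neighbor in $H$, nothing is charged. If it has exactly one, that neighbor is charged. If it has two, then $a$ and $b$ are alive, the phase $i$ satisfies $i\ge j\ge1$, and exactly one of the following rules applies.
\begin{center}
\begin{tabular}{lll}
rule & condition & charged vertex\\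
\hline
(L) & $j<i$ & the head of $ab$\\
(T1) & $j=i$, \ $a\in C_{>i}$, \ $b\in C_{>i}$ & the head of $ab$\\
(T2) & $j=i$, \ $a\in C_{>i}$, \ $b\notin C_{>i}$ & $a$\\
(T3) & $j=i$, \ $a\notin C_{>i}$ & $b$
\end{tabular}
\end{center}
In (L) both $a$ and $b$ are seeds of the current update, so both are in $C$, and they entered in phases at least $i>j$. In (T1) both entered in phases greater than $i=j$. In both rules $ab$ is oriented by (C2). Each move of Bob charges at most one vertex, and a charged vertex is alive.

Rule (L) is the rule of Example~\ref{ex:short}. The rules (T1)--(T3) deal with edges into the top level, which lie outside $G_{<i}$. Always charging $b$ would let a base vertex collect one uncharged marked neighbor in every phase. Always charging $a$ would let a vertex of the top level collect one from each of its many neighbors. The rules charge $b$ as long as $a$ is new, that is, did not enter $C$ in an earlier phase. When $a$ is old and $b$ is new they charge $a$, and then $b$ is protected because the closed set $C_{>i}$ contains at most two of its neighbors.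

\medskip\noindent\textbf{Moves.} If Bob's last move charged a vertex for the second time, Alice marks that vertex; this is a \emph{response}. All her other moves, including the first one and those after Bob marks a branch vertex, are \emph{free}. In a free move she marks an alive vertex of the top level if the phase is at least $1$, an alive vertex of $V_0$ if the phase is $0$ and there is one, and any unmarked vertex if no vertex is alive. So Alice marks subdivision vertices only when no vertex is alive.

\begin{example}\label{ex:attack}
Let $H=\mathrm{sd}_1(G)$, and suppose that $C=\emptyset$, that nothing has been charged, and that the game stays in a phase $i\ge3$ for the next few moves. Let Bob attack an alive base vertex $a$ whose neighbors $b_j=\varphi_j(a)$, $j\le i$, are alive. He marks $w_{ab_i}$: rule (T3) charges $b_i$, the set $C$ becomes $\{a\}$, and Alice makes a free move in $V_i$. He marks $w_{ab_1}$: the vertex $b_1$ enters $C$ after $a$, so the edge points from $b_1$ to $a$, rule (L) charges $a$, and Alice makes another free move in $V_i$. He marks $w_{ab_2}$: for the same reason $a$ is charged again, and Alice marks $a$ at load $3$. To do better, Bob has to bring neighbors of $a$ into $C$ before $a$, so that the edges point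 away from $a$. Step (U2) limits this: the update that brings a third such neighbor into $C$ also brings in $a$.
\end{example}

\subsection{Time, size and outdegree}

The first lemma uses only the rules for moves, the fact that a move charges at most one vertex, and \eqref{eq:sizes}. It does not depend on the updates being good.

\begin{lemma}\label{lem:time}
If Bob makes his $r$-th move while the game is in phase $i\ge1$, then $r<4N_i$.
\end{lemma}

\begin{proof}
Before this move Alice has made $r$ moves, say $p$ responses and $q$ free moves. Consider a response at a vertex $v$. The move of Bob that charged $v$ for the first time charged no other vertex, so Alice's reply to it was free, and this reply came before the response. Different responses mark different vertices, whose first charges come from different moves of Bob. Hence $p\le q$. The level $V_i$ still contains an alive vertex, so it did at the time of each earlier free move, and all these moves marked vertices of $V_i\cup\dots\cup V_m$. By \eqref{eq:sizes}, $q<2N_i$, and $r=p+q\le2q<4N_i$.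
\end{proof}

\begin{lemma}\label{lem:size}
During all updates made in phase $i\ge1$ we have $|C|\le48N_i$.
\end{lemma}

\begin{proof}
We use induction on decreasing $i$. First, $|C_{>i}|\le8N_i$. This is trivial if $C_{>i}=\emptyset$. Otherwise the last update before phase $i$ was made in a phase $i'\ge i+1$, and the induction hypothesis and \eqref{eq:sizes} give $|C_{>i}|\le48N_{i'}\le48N_{i+1}\le8N_i$. During phase $i$ the set $C$ grows from $C_{>i}$ by adding vertices of $G_{<i}$ one at a time. By Lemma~\ref{lem:time} there are fewer than $4N_i$ updates in this phase, so step (U1) adds at most $8N_i$ vertices. All other vertices are added by (U2) and have three $G_{<i}$-neighbors in the current set. Apply Lemma~\ref{lem:closure} with $F=G_{<i}$, $d=2$, $s=50N_i$, $C_0=C_{>i}$ and $\tau=8N_i$. Its sparsity hypothesis is Lemma~\ref{lem:sparse}, and $\beta\le3(8N_i+8N_i)=48N_i\le s-1$.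
\end{proof}

\begin{lemma}\label{lem:out}
All updates are good, and every vertex of $G$ has at most four out-edges at all times.
\end{lemma}

\begin{proof}
Consider an update in phase $i$. All earlier updates were made in phases at least $i$, so $C_{\mathrm{old}}$ is $G_{<i}$-closed by (C1). By Lemma~\ref{lem:size}, every $S\subseteq Z$ is a subset of $V_{<i}$ with $|S|\le48N_i$, so it spans at most $2|S|$ edges by Lemma~\ref{lem:sparse}, and Lemma~\ref{lem:hakimi} provides the orientation of $G[Z]$. So the update is good. A vertex receives out-edges only in the update in which it enters $C$, and then at most four.
\end{proof}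

\subsection{The load of an alive vertex}

\begin{lemma}\label{lem:load}
At every moment every alive vertex has load at most $7$.
\end{lemma}

\begin{proof}
Let $v$ be alive. Its marked neighbors in $H$ are subdivision vertices, and Bob marked them, because Alice marks no subdivision vertex while some vertex is alive. Each such move had $v$ as an alive neighbor, so it charged either $v$ or, by one of the four rules, the other end of the edge. At most two of these moves charged $v$, since Alice marks $v$ immediately after the second charge. Call a marked neighbor of $v$ \emph{lost} if its move charged the other end. We show that $v$ has at most five lost neighbors.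

\emph{Case 1: $v=a\in V_0$.} A neighbor lost by (L) or (T1) belongs to an edge whose head is the other end, that is, to an out-edge of $a$. Different neighbors belong to different edges, so there are at most four of these by Lemma~\ref{lem:out}. Rule (T2) charges $a$ and loses nothing. Suppose that (T3) is applied to an edge at $a$ in phase $i$. The update of that move has $a$ as a seed, so $a\in C$ at the end of phase $i$ and $a\in C_{>i'}$ for all $i'<i$. Hence (T3) is not applied at $a$ in any later phase, and all applications of (T3) at $a$ occur in a single phase $i$. There the rule concerns edges from $a$ to $V_i$, and there is only one. So (T3) loses at most one neighbor, and the total is at most $4+1=5$.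

\emph{Case 2: $v=b\in V_j$ with $j\ge1$.} Rule (T3) charges $b$ and loses nothing. If no neighbor has been lost by (T2), then all lost neighbors come from (L) or (T1) and belong to distinct out-edges of $b$, so there are at most four. Now suppose that some neighbor has been lost by (T2). This happened in phase $j$, and $b\notin C_{>j}$. Then (L) was never applied at $b$: it requires a phase greater than $j$, and its update has $b$ as a seed, which puts $b$ into $C_{>j}$. Rule (T1) was never applied at $b$ either, since it requires $b\in C_{>j}$. So every lost neighbor has the form $w_{ab}$ with $a\in C_{>j}$. By (C1) the set $C_{>j}$ is $G_{<j+1}$-closed, and $b\in V_{<j+1}\setminus C_{>j}$, so there are at most two such vertices $a$. (For $j=m$ there is none, since $C_{>m}=\emptyset$.)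
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:eight}]
Unmarked branch vertices of $H$ have load at most $7$ by Lemma~\ref{lem:load}, and subdivision vertices have load at most $2$. So Alice wins for $k=8$.
\end{proof}

This completes the proof of Theorem~\ref{thm:main}. The bound $7$ is the sum of two charges, two out-edges into the old set, two out-edges inside the new set, and one edge into the top level. The proof used three properties of $G$: the decay \eqref{eq:sizes} of the level sizes (Lemmas~\ref{lem:time} and~\ref{lem:size}), the sparsity of $G_{<i}$ on the scale $N_i$ (Lemmas~\ref{lem:size} and~\ref{lem:out}), and the fact that a base vertex has only one neighbor in each level (Case 1 of Lemma~\ref{lem:load}).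

\begin{remark}\label{rem:nine}
The rules (T1)--(T3) serve only to lower the constant; treating the top level like the others gives $9$ in place of $8$. A set $S\subseteq V_{<i+1}$ with $|S|\le50N_i$ spans at most $2|S|$ edges inside $V_{<i}$ and at most $|S|$ edges into $V_i$, one per base vertex, so at most $3|S|$ edges. In phase $i$ let Alice update in $G_{<i+1}$ with seeds $\{a,b\}\cap V_{<i+1}$, with four neighbors in place of three in (U2) and outdegree $3$ in place of $2$ in (U3). When $w_{ab}$ has two alive neighbors, both ends are seeds and the edge is oriented as in (C2); she charges its head. Lemma~\ref{lem:time} is unchanged. If $|C|\le48N_{i'}$ in the earlier phases $i'$, then $|C_{>i}|\le48N_i/\lambda\le N_i$, and Lemma~\ref{lem:closure} with $d=3$ gives $|C|\le4(N_i+8N_i)\le48N_i$. Outdegrees are at most $3+3$, and loads are at most $2+6=8$.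
\end{remark}

\section{Bob's strategy on almost regular graphs}\label{sec:bob}

Bob plays on $\mathrm{sd}_1(G)$ for an arbitrary graph $G$, marks only subdivision vertices, and keeps the deletion convention (D1)--(D3) of Section~\ref{sec:matching}. He wants to repeat the matching round as in Example~\ref{ex:clique}. Three difficulties arise when $G$ is not complete.

First, the survivors of a round need not be adjacent to each other. Bob therefore keeps a bipartite graph with parts $P$ and $Q$ and a separate lower bound for the loads on each side. After a round he keeps the survivors on one side, say in $P$, together with vertices of $Q$ that took no part in the round, and only the bound for $P$ increases.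

Second, Alice can use her $|M|$ deletions to destroy the neighborhoods of the survivors. If all degrees lie between $\Delta/K$ and $\Delta$, the survivors send out about $|M|\Delta/K$ edges, and $|M|$ deleted vertices could absorb up to $|M|\Delta$. Bob prevents this by playing only a random $\varepsilon$-fraction of a large matching. Then a typical vertex has only about $\varepsilon\Delta$ neighbors in $V(M)$, and for $\varepsilon$ small compared to $1/K$ the deletions absorb a small part of the edges. This is where the upper bound on the degrees is needed; without it the statement fails by Theorem~\ref{thm:main}.

Third, the remaining graph is unbalanced: the survivors in $P$ have degrees of order $\Delta$, while the vertices of $Q$ have about $\varepsilon\Delta$ neighbors among them. Keeping a random fraction of $Q$ of order $\varepsilon$ restores the balance.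

\begin{definition}\label{def:state}
Let $i,j\ge0$ be integers and let $\Delta>0$, $K\ge1$ be real. An \emph{$(i,j;\Delta,K)$-state} is a position with Bob to move, together with a bipartite subgraph $J\subseteq G$ with at least one edge and with parts $P$ and $Q$, such that no vertex of $J$ is deleted, the subdivision vertices of the edges of $J$ are unmarked, all degrees in $J$ lie in $[\Delta/K,\Delta]$, all vertices of $P$ have load at least $i$, and all vertices of $Q$ have load at least $j$.
\end{definition}

Both random choices are controlled by one estimate. It says that the rare vertices whose degree is more than twice the expected one account for at most two edges per vertex on average.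

\begin{lemma}\label{lem:tail}
Let $\Delta>0$ and $0<p\le1$, and let $X$ be a sum of at most $\Delta$ independent random variables, each equal to $1$ with probability $p$ and to $0$ otherwise. Then $E\bigl[X\cdot\mathbf 1_{X>2p\Delta}\bigr]\le2$.
\end{lemma}

\begin{proof}
The mean $\mu$ and the variance of $X$ are at most $p\Delta$. If $X>2p\Delta$, then $X>2\mu$, so $X\le2(X-\mu)$, and also $X-\mu>p\Delta$. Together these give $X\le2(X-\mu)^2/(p\Delta)$. Hence $E[X\cdot\mathbf 1_{X>2p\Delta}]\le2\operatorname{Var}(X)/(p\Delta)\le2$.
\end{proof}

We also use K\"onig's edge-coloring theorem: the edge set of a bipartite graph of maximum degree at most $\Delta$ is a union of at most $\Delta$ matchings. In particular, such a graph $J$ has a matching with at least $e(J)/\Delta$ edges.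

\begin{lemma}\label{lem:step}
Let $\Delta\ge6144K^3$, and put $\Delta'=\Delta/(8K)$ and $K'=288K^2$. From an $(i,j;\Delta,K)$-state Bob can force an $(i+1,j;\Delta',K')$-state or an $(i,j+1;\Delta',K')$-state.
\end{lemma}

\begin{proof}
Let $\nu=|P|+|Q|$, $\varepsilon=\frac1{32K}$ and $\theta=2\varepsilon=\frac1{16K}$. The lower bound on the degrees gives $e(J)\ge\nu\Delta/(2K)$. It also gives $\nu\ge2\Delta/K$, since each part contains the neighborhood of a vertex of the other. By K\"onig's theorem $J$ has a matching $M_0$ with
\[
|M_0|\ge\frac{e(J)}\Delta\ge\frac\nu{2K}\ge\frac\Delta{K^2}.
\]

\emph{Step 1: the matching.} Let $M$ contain each edge of $M_0$ independently with probability $\varepsilon$, and for $v\in V(J)$ let $X_v=|N_J(v)\cap V(M)|$. The neighbors of $v$ lie in one part, so no two of them lie on the same edge of $M_0$, and $X_v$ is a sum of at most $\Delta$ independent indicators of probability $\varepsilon$. Let $B=\{v\in V(J):X_v>2\varepsilon\Delta\}$ be the set of \emph{bad} vertices. By Lemma~\ref{lem:tail}, the expectation of $\sum_{v\in B}X_v$ is at most $2\nu$, so by Markov's inequality this sum exceeds $6\nu$ with probability at most $\frac13$. The variable $|M|$ has mean $\varepsilon|M_0|$ and variance at most $\varepsilon|M_0|$,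 so Chebyshev's inequality gives
\[
P\bigl(|M|<\tfrac12\varepsilon|M_0|\bigr)\le\frac4{\varepsilon|M_0|}\le\frac{128K^3}\Delta<\frac13 .
\]
So Bob can fix $M$ with
\begin{equation}\label{eq:M}
|M|\ge\frac{\varepsilon\nu}{4K}\qquad\text{and}\qquad\sum_{v\in B}X_v\le6\nu .
\end{equation}

\emph{Step 2: the round.} Bob plays the matching round of Lemma~\ref{lem:round} on $M$, which produces the sets $W$ and $Y$. One of the parts contains at least $|M|/2$ vertices of $Y$. We assume that it is $P$ and reach an $(i+1,j;\Delta',K')$-state; if it is $Q$, the same argument with the parts exchanged gives an $(i,j+1;\Delta',K')$-state. Put $Y_P=Y\cap P$. Then $|M|/2\le|Y_P|\le|M|$, and the vertices of $Y_P$ are not deleted and have load at least $i+1$. No further moves are made; it remains to find the new bipartite graph.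

\emph{Step 3: surviving edges.} Let $Q^\circ=Q\setminus(V(M)\cup W\cup B)$, and let $e^\circ$ be the number of edges of $J$ between $Y_P$ and $Q^\circ$. At least $|M|\Delta/(2K)$ edges of $J$ leave $Y_P$. Since $Y_P\subseteq V(M)$, a vertex $q\in Q$ has at most $X_q$ neighbors in $Y_P$. So at most $6\nu$ of the edges go to $B$, and \eqref{eq:M} and the hypothesis on $\Delta$ give
\[
6\nu\le\frac{24K|M|}\varepsilon=768K^2|M|\le\frac{|M|\Delta}{8K}.
\]
The set $(Q\setminus B)\cap(V(M)\cup W)$ has at most $|M|+|M|$ vertices, each with $X_q\le2\varepsilon\Delta$, so it receives at most $4\varepsilon\Delta|M|=|M|\Delta/(8K)$ of the edges. Therefore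
\[
e^\circ\ge|M|\Delta\Bigl(\frac1{2K}-\frac1{8K}-\frac1{8K}\Bigr)=\frac{|M|\Delta}{4K}.
\]
The edges between $Y_P$ and $Q^\circ$ have non-deleted ends. They are not in $M$, because $Q^\circ\cap V(M)=\emptyset$, and their subdivision vertices were unmarked before the round. By (D3) these vertices are still unmarked.

\emph{Step 4: balancing.} Let $Q'$ contain each vertex of $Q^\circ$ independently with probability $\theta$, and for $y\in Y_P$ let $X'_y=|N_J(y)\cap Q'|$. Let $J^*$ be the graph on $Y_P\cup Q'$ formed by the edges $yq$ of $J$ with $y\in Y_P$, $q\in Q'$ and $X'_y\le2\theta\Delta$. Then $e(J^*)=\sum_{y}X'_y-\sum_yX'_y\mathbf 1_{X'_y>2\theta\Delta}$, so Lemma~\ref{lem:tail} with $p=\theta$ gives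
\[
E\,e(J^*)\ge\theta e^\circ-2|Y_P|\ge\frac{\theta\Delta|M|}{4K}-2|M|\ge\frac{\theta\Delta|M|}{8K},
\]
where the last step uses $\theta\Delta/(8K)=\Delta/(128K^2)\ge2$. By \eqref{eq:M}, $\theta\nu=2\varepsilon\nu\le8K|M|$, so $E|V(J^*)|\le|M|+\theta\nu\le9K|M|$. With $\delta=\theta\Delta/(144K^2)$ we obtain
\[
E\bigl[e(J^*)-\delta|V(J^*)|\bigr]\ge\frac{\theta\Delta|M|}{8K}-\frac{\theta\Delta|M|}{16K}>0 .
\]
Fix $Q'$ with $e(J^*)\ge\delta|V(J^*)|$. By Lemma~\ref{lem:core}, $J^*$ has a subgraph $J'$ with at least one edge and minimum degree at least $\delta$. Its degrees are at most $2\theta\Delta$: on the side of $Y_P$ by the definition of $J^*$, and on the side of $Q'$ because $q\notin B$ gives at most $X_q\le2\varepsilon\Delta=\theta\Delta$ neighbors in $Y_P$. Since $2\theta\Delta=\Delta/(8K)=\Delta'$ and $\delta=\Delta'/(288K^2)=\Delta'/K'$, and since the loads on $Q'\subseteq Q$ are still at least $j$, the current position with the graph $J'$ is an $(i+1,j;\Delta',K')$-state.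
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:regular}]
Put $K_0=4L$, $K_{s+1}=288K_s^2$, and
\[
\Phi(k,L)=\max\Bigl\{2L^2,\ \max_{0\le s\le2k-2}\ 6144K_s^3\prod_{t<s}8K_t\Bigr\}.
\]
Let $\Delta\ge\Phi(k,L)$, $\Delta_0=\Delta$ and $\Delta_{s+1}=\Delta_s/(8K_s)$. Then $\Delta_s=\Delta/\prod_{t<s}8K_t\ge6144K_s^3$ for $0\le s\le2k-2$.

The number $n$ of vertices exceeds the average degree, so $n\ge2\Delta/L\ge4L$. The graph $G$ has a bipartite subgraph with at least half of its edges, because a random bipartition separates the ends of each edge with probability $\frac12$. So this subgraph has at least $\Delta n/(2L)$ edges. Alice's first move deletes at most one vertex, which meets at most $\Delta\le\Delta n/(4L)$ edges. At least $\Delta n/(4L)$ edges of the bipartite subgraph thus have both ends non-deleted, and their subdivision vertices are unmarked by (D3). Lemma~\ref{lem:core} gives a subgraph $J$ formed by such edges with minimum degree at least $\Delta/(4L)$. This is a $(0,0;\Delta_0,K_0)$-state.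

Applying Lemma~\ref{lem:step} for $s=0,1,\dots,2k-2$, Bob forces an $(i,j;\Delta_{2k-1},K_{2k-1})$-state with $i+j=2k-1$, so $\max(i,j)\ge k$. Both parts of its bipartite graph are nonempty and unmarked by (D2), so some unmarked vertex has load at least $k$. Hence Alice has no winning strategy for $k$. A winning strategy for a smaller value would also win for $k$, so $\operatorname{col}_g^A(\mathrm{sd}_1(G))>k$.

For the second statement, let $R\subseteq G$ be $r$-regular with $r\ge\Phi(k,2)$. It has $r|V(R)|/2$ edges, so the first statement with $\Delta=r$ and $L=2$ gives $\operatorname{col}_g^A(\mathrm{sd}_1(R))>k$. But $\mathrm{sd}_1(R)$ is a subgraph of $\mathrm{sd}_1(G)$ and lies in $\mathcal G$ because $\mathcal G$ is hereditary, a contradiction.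
\end{proof}

\section{The order $\log\log N$}\label{sec:order}

The layered graph with $m$ levels needs about $D_m=\lambda^{2^m-1}$ vertices, so $N$ vertices leave room for about $\log\log N$ levels. The matching upper bound follows from Theorem~\ref{thm:regular}, which excludes regular subgraphs of large degree, and from the following result.

\begin{theorem}[Janzer and Sudakov \cite{JS}]\label{thm:js}
For every $r$ there is a constant $C_r$ such that every graph with $n$ vertices, $n$ sufficiently large, and at least $C_rn\log\log n$ edges contains an $r$-regular subgraph.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:order}]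
\emph{Upper bounds, for every $k\ge1$.} Let $r=\lceil\Phi(k,2)\rceil$, and let $G$ be a graph with at most $N$ vertices such that all subgraphs of $\mathrm{sd}_1(G)$ have game coloring number at most $k$. These subgraphs form a hereditary class containing $\mathrm{sd}_1(G)$, so $G$ has no $r$-regular subgraph by Theorem~\ref{thm:regular}. Add isolated vertices to $G$ until it has exactly $N$ vertices; this creates no $r$-regular subgraph, since $r\ge1$. By Theorem~\ref{thm:js}, $e(G)<C_rN\log\log N$ for large $N$, and so $g_k(N)=O_k(N\log\log N)$. If $\operatorname{col}_g^A\le k$ on a hereditary class $\mathcal G$ and $\mathrm{sd}_1(G)\in\mathcal G$ with $|V(G)|=N$, then all subgraphs of $\mathrm{sd}_1(G)$ lie in $\mathcal G$, so $e(G)\le g_k(N)$, and the minimum degree of $G$ is at most $2e(G)/N=O_k(\log\log N)$.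

\emph{Lower bounds, for $k\ge8$.} Let $N\ge4096$. Write $D^{(m)}=(2048m^3)^{2^m-1}$ for the number $D_m$ of Section~\ref{sec:graph} with $m$ levels. Since $D^{(1)}=2048\le N/2$ and $D^{(m)}\to\infty$, there is a largest $m\ge1$ with $D^{(m)}\le N/2$. Take $t=\lfloor N/(2D^{(m)})\rfloor\ge1$ and $n=tD^{(m)}$. As $x/2\le\lfloor x\rfloor\le x$ for $x\ge1$, we have $N/4\le n\le N/2$. The graph $G$ of Section~\ref{sec:graph} with these $m$ and $t$ has at most $2n\le N$ vertices and $mn\ge mN/4$ edges, so Proposition~\ref{prop:eight} gives $g_k(N)\ge g_8(N)\ge mN/4$.

It remains to bound $m$ from below. By the maximality of $m$ we have $N/2<D^{(m+1)}$, that is,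
\[
\log(N/2)<2^{m+1}\bigl(11+3\log(m+1)\bigr)\le2^{m+1}\cdot16(m+1).
\]
Taking logarithms and using $\log(m+1)\le m$, we get
\[
\log\log(N/2)\le m+5+\log(m+1)\le2m+5\le7m.
\]
On the other hand, $N/2\ge\sqrt N$ gives $\log\log(N/2)\ge\log\log N-1\ge\frac12\log\log N$, since $\log\log N\ge2$. Hence $m\ge\frac1{14}\log\log N$ and $g_k(N)\ge\frac1{56}N\log\log N$.

Finally, the subgraph $G'_m$ of $G$ from the proof of Theorem~\ref{thm:main} has at most $N$ vertices and minimum degree at least $m/2\ge\frac1{28}\log\log N$, and all subgraphs of its $1$-subdivision have game coloring number at most $8$. Its number $N'$ of vertices exceeds its minimum degree, so $N'\to\infty$ as $N\to\infty$, and $N'\le N$ shows that the minimum degree is at least $\frac1{28}\log\log N'$. So the bound on the minimum degree is optimal up to the constant factor.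
\end{proof}

\begin{thebibliography}{9}

\bibitem{product}
\emph{Game Coloring the Cartesian Product of Graphs}, doi:10.1002/jgt.20338,
\texttt{http://www.math.nsysu.edu.tw/\%7Ezhu/papers/game/cartesianproduct.pdf}.

\bibitem{JS}
O. Janzer and B. Sudakov, \emph{Resolution of the Erd\H{o}s--Sauer problem on regular subgraphs}, Forum of Mathematics, Pi 11 (2023).

\end{thebibliography}
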